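\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Slower inflow, earlier arrival: the monotonicity conjecture for dynamic equilibria is false}


\begin{abstract}
In the deterministic fluid queuing model with one source, one sink and a constant inflow rate, it was conjectured that the time at which a given amount of flow has reached the sink in a dynamic equilibrium cannot decrease when the inflow rate decreases. We give an acyclic network with seven nodes and ten edges in which the conjecture fails: with inflow rate $11$ every sufficiently large amount of flow arrives strictly earlier than with rate $12$. We then show that for any two rates $u'<u$ there is a network in which the arrival time of every sufficiently large amount of flow is strictly increasing in the rate on the whole interval $[u',u]$. On the other hand, the conjecture holds for chains of bundles of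 parallel edges.
\end{abstract}

\section{The question and the results}

\subsection*{The model}

Let $G=(V,E)$ be a directed graph with a source $s$ and a sink $t$, such that every node is reachable from $s$ and can reach $t$. Each edge $e=(v,w)$ has a transit time $\tau_e\ge 0$ and a capacity $\nu_e>0$, and no directed cycle has total transit time zero. From time $0$ on, flow enters the network at $s$ at constant rate $u_0>0$.

Flow enters $e$ at time $\theta$ at rate $f_e^+(\theta)$ and leaves it at rate $f_e^-(\theta)$; the cumulative amounts are $F_e^{\pm}$. Each edge has a queue at its tail, of volume $z_e(\theta)=F_e^+(\theta)-F_e^-(\theta+\tau_e)$. It starts empty and evolves, for almost every $\theta$, by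
\begin{equation}\label{eq:queue}
z_e'(\theta)=\begin{cases} f_e^+(\theta)-\nu_e & \text{if } z_e(\theta)>0,\\ \max\{f_e^+(\theta)-\nu_e,0\} & \text{otherwise.}\end{cases}
\end{equation}
So flow leaves the queue at rate $\nu_e$ while the queue is nonempty, at rate $\min\{f_e^+,\nu_e\}$ otherwise, and then needs time $\tau_e$ to traverse the edge. A particle that enters $e$ at time $\theta$ leaves it at the \emph{exit time}
\[
D_e(\theta)=\theta+\frac{z_e(\theta)}{\nu_e}+\tau_e .
\]
Since $z_e'\ge-\nu_e$, the function $D_e$ is nondecreasing: the edge is FIFO, and waiting before entering it never helps. Flow is conserved at every node other than $s$ and $t$.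

We name a particle by the amount $m$ of flow injected before it, so particle $m$ enters at time $m/u_0$. Let $\ell_v(m)$ be the earliest time at which particle $m$ can reach $v$, that is, the minimum over all $s$--$v$ paths of the composition of the exit times along the path, applied to $\ell_s(m)=m/u_0$. The functions $\ell_v$ are called \emph{labels}; they are nondecreasing, because exit times are. A feasible flow over time is a \emph{dynamic equilibrium} (Nash flow over time) if every particle uses only shortest paths in this sense; equivalently, flow enters $e=(v,w)$ at time $\ell_v(m)$ only if $\ell_w(m)=D_e(\ell_v(m))$. Dynamic equilibria exist, and the labels are the same in all of them. Hence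
\[
T_{u_0}(M)=\ell_t(M),
\]
the time at which $M$ units of flow have arrived at $t$ (by FIFO, these are the first $M$ units injected), is well defined for every $M>0$.

\subsection*{The conjecture}

Suppose that $G$ is a single edge $e$. If $u_0\le\nu_e$ there is no queue and $\ell_t(m)=m/u_0+\tau_e$; if $u_0>\nu_e$ the queue is always served at full rate and $\ell_t(m)=m/\nu_e+\tau_e$. Thus $\ell_t(m)=\tau_e+\max\{m/u_0,m/\nu_e\}$, which does not increase when $u_0$ increases. One would guess the same in general: with a smaller inflow rate every particle starts later, and it is hard to see how it could profit from that, since all its competitors start later as well. The following conjecture is posed in \cite{PoA}.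

\begin{conjecture}[Monotonicity conjecture]\label{conj}
For two identical instances with inflow rates $u_0$ and $u_0-\varepsilon$, where $0<\varepsilon<u_0$, one has $T_{u_0-\varepsilon}(M)\ge T_{u_0}(M)$ for every $M>0$.
\end{conjecture}

It is false.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth, every node/.style={font=\small}]
\foreach \n/\x/\y in {s/0/0,k/3/1.7,v/3/-1.7,y/3/0,w/9/0,t/6/0,p/6.5/-2.3}
 \node[circle,draw,minimum size=6.5mm,inner sep=0pt] (\n) at (\x,\y) {$\n$};
\draw[->] (s)--(k);
\draw[->,very thick] (s)-- node[below left] {shortcut} (v);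
\draw[->] (k)--(w);
\draw[->] (k)--(y);
\draw[->] (y)--(v);
\draw[->] (v)--(w);
\draw[->] (v)--(p);
\draw[->,very thick] (p)-- node[below right] {detour} (w);
\draw[->] (w)--(t);
\draw[->,very thick] (y)-- node[above] {second exit} (t);
\end{tikzpicture}
\caption{The graph of Theorems~\ref{thm:one} and~\ref{thm:two}, drawn with the sink $t$ in the middle. Only the three thick edges have positive transit time: the shortcut $sv$ to $v$, the edge $pw$ of the detour $v\to p\to w$, and the second exit $yt$. They come into use in this order.}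
\label{fig:G}
\end{figure}

\begin{theorem}\label{thm:one}
Let $G$ be the graph with nodes $s,k,y,v,p,w,t$ in Figure~\ref{fig:G}, with the following data. It is simple and acyclic, every node is reachable from $s$, and every node reaches $t$.
\[
\begin{array}{c|cccccccccc}
e & sk & kw & ky & yv & vw & vp & pw & sv & wt & yt\\\hline
\tau_e & 0&0&0&0&0&0&4&1&0&30\\
\nu_e & 9&3&\frac94&2&1&3&3&1&1&\frac1{24}
\end{array}
\]
For every $u_0\in(\frac{54}5,12]$,
\[
T_{u_0}(M)=\begin{cases}M & \text{if } M\le m_3(u_0),\\[2pt] \frac{24}{25}M+\frac1{25}m_3(u_0) & \text{if } M\ge m_3(u_0),\end{cases}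
\qquad m_3(u_0)=\frac1{23}\Bigl(786-\frac{5u_0}{u_0-4}\Bigr).
\]
The function $m_3$ is strictly increasing in $u_0$. Consequently, for all $\frac{54}5<u'<u\le12$ we have $T_{u'}(M)<T_u(M)$ for every $M>m_3(u')$. For example, $T_{12}(M)-T_{11}(M)=\frac1{1610}>0$ for all $M\ge m_3(12)=\frac{1557}{46}$.
\end{theorem}

The failure is not tied to special rates or to rates that are close together.

\begin{theorem}\label{thm:two}
For all $0<u'<u$ there are an acyclic instance with $7$ nodes and $10$ edges and an $M_0$ such that for every $M\ge M_0$ the map $r\mapsto T_r(M)$ is strictly increasing on $[u',u]$. In particular $T_{u'}(M)<T_u(M)$ for all $M\ge M_0$.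
\end{theorem}

In the other direction, the intuition behind the conjecture can be turned into a proof when all flow passes through all nodes.

\begin{proposition}\label{prop:chain}
Conjecture~\ref{conj} holds if $G$ is a chain of bundles of parallel edges, that is, if the nodes are $s=v_0,v_1,\dots,v_h=t$ and every edge goes from some $v_{i-1}$ to $v_i$. Moreover, at every node $v_i$ and for every $m$, the label $\ell_{v_i}(m)$ is then nonincreasing in $u_0$.
\end{proposition}

We do not give a full classification of the networks on which the conjecture holds.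

Both theorems rest on an explicit equilibrium. Section~\ref{sec:lemma} says what has to be checked to certify one. Section~\ref{sec:mechanism} finds the equilibrium of Theorem~\ref{thm:one} by hand and isolates the reason for the reversal. Section~\ref{sec:family} certifies the equilibrium for a whole family of capacities and transit times on the graph of Figure~\ref{fig:G}, and Section~\ref{sec:proofs} chooses the parameters. Section~\ref{sec:chain} proves Proposition~\ref{prop:chain}.

From now on $\lambda=1/u_0$, and a prime on a function of $m$ denotes $d/dm$. Thus $\ell_s'=\lambda$.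

\section{Certifying an equilibrium}\label{sec:lemma}

An equilibrium is conveniently described by its labels and by the amounts $x_e(m)$ of flow that the first $m$ units send along $e$. Suppose that $e=(v,w)$ is in use. If $e$ has no queue, then $\ell_w=\ell_v+\tau_e$. If it has a queue, then flow leaves it at rate $\nu_e$, so between the arrivals at $w$ of particles $m$ and $m+dm$ the amount $\nu_e\ell_w'\,dm$ leaves $e$; that is, $x_e'=\nu_e\ell_w'$. The lemma says that for piecewise linear data these local conditions suffice.

\begin{lemma}\label{lem:verify}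
Let $G$ be acyclic. Let $\ell_v$ $(v\in V)$ be continuous, strictly increasing, unbounded functions on $[0,\infty)$ with $\ell_v(0)=0$ and $\ell_s(m)=m/u_0$, and let $x_e\ge0$ $(e\in E)$ be continuous and nondecreasing with $x_e(0)=0$, such that $(x_e(m))_e$ is an $s$--$t$ flow of value $m$ for every $m$. Suppose that $[0,\infty)$ is divided into finitely many intervals (\emph{phases}) on which all these functions are linear, and that on each phase each edge $e=(v,w)$ has one of the following types:
\begin{itemize}
\item[\textup{N}] \textup{(not yet used)}: $x_e'=0$ and $\ell_w\le\ell_v+\tau_e$; this type is allowed only if $e$ has type \textup{N} in all earlier phases as well;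
\item[\textup{U}] \textup{(uncongested)}: $\ell_w=\ell_v+\tau_e$ and $0\le x_e'\le\nu_e\ell_v'$;
\item[\textup{Q}] \textup{(queuing)}: $\ell_w\ge\ell_v+\tau_e$ and $x_e'=\nu_e\ell_w'$.
\end{itemize}
Suppose finally that in every phase every node other than $s$ has an incoming edge of type \textup{U} or \textup{Q}. Then $F_e^+(\ell_v(m))=x_e(m)$ for $e=(v,w)$ defines a dynamic equilibrium with inflow rate $u_0$ and labels $\ell_v$. In particular $T_{u_0}(M)=\ell_t(M)$.
\end{lemma}

\begin{proof}
Each $\ell_v$ maps $[0,\infty)$ bijectively onto $[0,\infty)$, so $F_e^+$ is defined at all times and $f_e^+=x_e'/\ell_v'$ at time $\ell_v(m)$, except at phase boundaries. We propose the queues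
\[
z_e(\ell_v(m))=\nu_e\bigl(\ell_w(m)-\ell_v(m)-\tau_e\bigr)^+ .
\]

\emph{These are the queues.} In phases of type N or U we have $z_e=0$ and $f_e^+\le\nu_e$, so $z_e'=0=\max\{f_e^+-\nu_e,0\}$. In a phase of type Q the derivative of $z_e$ with respect to time is
\[
\nu_e\,\frac{\ell_w'-\ell_v'}{\ell_v'}=\frac{x_e'}{\ell_v'}-\nu_e=f_e^+-\nu_e .
\]
There $z_e$ is linear and nonnegative; so either it is positive in the interior of the phase, or $z_e\equiv0$ and $f_e^+=\nu_e$. In both cases \eqref{eq:queue} holds. Moreover $z_e(0)=0$, because $\ell_w(0)=\ell_v(0)=0$ and $\tau_e\ge0$. Finally, \eqref{eq:queue} with given $f_e^+$ and initial value has only one solution: where two solutions satisfy $z^1>z^2\ge0$, we have $(z^1)'=f_e^+-\nu_e\le(z^2)'$, so $|z^1-z^2|$ does not increase. Hence $z_e$ is the queue produced by $F_e^+$. The outflow is then given by $F_e^-(\theta+\tau_e)=F_e^+(\theta)-z_e(\theta)$ for $\theta\ge0$, and $F_e^-=0$ up to time $\tau_e$.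

\emph{Outflow.} We claim that
\begin{equation}\label{eq:outflow}
F_e^-(\ell_w(m))=x_e(m)\qquad\text{for all } m \text{ and } e=(v,w).
\end{equation}
Put $\theta=\ell_v(m)$. As $z_e'\ge-\nu_e$, the queue is positive on $[\theta,\theta+z_e(\theta)/\nu_e)$, so it is served at rate $\nu_e$ there, and
\[
F_e^-(D_e(\theta))=F_e^-(\theta+\tau_e)+z_e(\theta)=F_e^+(\theta)=x_e(m).
\]
In types U and Q we have $D_e(\ell_v(m))=\ell_w(m)$, which gives \eqref{eq:outflow}. In type N, $D_e(\ell_v(m))=\ell_v(m)+\tau_e\ge\ell_w(m)$ and $x_e(m)=0$, since $e$ has not been used before; so $0\le F_e^-(\ell_w(m))\le F_e^-(D_e(\ell_v(m)))=0$.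

\emph{Conservation.} By \eqref{eq:outflow}, the cumulative amounts of flow that have entered and left $v$ by time $\ell_v(m)$ are the sums of $x_e(m)$ over the incoming and the outgoing edges. So flow is conserved at all $v\ne s,t$ at all times; $s$ has emitted $m$ units by time $m/u_0$; and exactly $m$ units have arrived at $t$ by time $\ell_t(m)$. (As $G$ is acyclic, every node is reachable from $s$ and every node reaches $t$, no edge enters $s$ or leaves $t$.)

\emph{Labels and equilibrium.} For every $e=(v,w)$ we have $\ell_w(m)\le D_e(\ell_v(m))$, with equality in types U and Q, hence for at least one edge into each $w\ne s$. Since exit times are nondecreasing in entry times, induction along a topological order shows that $\ell_v(m)$ is the earliest time at which particle $m$ can reach $v$. Flow enters $e$ only in phases of type U or Q, where $\ell_w=D_e(\ell_v)$. So the flow is a dynamic equilibrium.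
\end{proof}

\section{The mechanism}\label{sec:mechanism}

The idea is as follows. When the inflow is slower, the detour $v\to p\to w$ becomes attractive later. Once the detour is in use, it slows $v$; then $v$ draws more flow through $y$, and a queue builds up on $ky$. The slower inflow delays this queue, so after a while $y$ is reached \emph{earlier} than with the faster inflow. The second exit $yt$ therefore comes into use earlier, and this carries the advantage from $y$ to $t$.

In this section we find the equilibrium for the network of Theorem~\ref{thm:one}. We take for granted which edges carry queues and solve for the slopes; Section~\ref{sec:family} proves that the resulting picture is consistent. Let $u_0\in(\frac{54}5,12]$, i.e.\ $\lambda\in[\frac1{12},\frac5{54})$. Amounts carried ``per unit'' refer to one unit of injected flow, that is, to the derivatives $x_e'$.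

The edges $sk,kw,yv,vw,wt$ queue from the start. All labels start at $0$, so the relation $x_e'=\nu_e\ell_w'$ integrates to
\begin{equation}\label{eq:always}
x_{sk}=9\ell_k,\qquad x_{kw}=3\ell_w,\qquad x_{yv}=2\ell_v,\qquad x_{vw}=\ell_w,\qquad x_{wt}=\ell_t .
\end{equation}
Note that the rate $\lambda$ is absent: a queue at the source hides the inflow rate from everything behind it. The edge $sv$ is the one window through which the network can see $\lambda$.

\smallskip
\emph{Phase I: only $sk,kw,ky,yv,vw,wt$ are used.} As $wt$ carries everything, $\ell_t'=1$. At $w$ we get $3\ell_w'+\ell_w'=1$, so $\ell_w'=\frac14$; at $v$, $2\ell_v'=\frac14$, so $\ell_v'=\frac18$; and $9\ell_k'=1$. The edge $ky$ receives $\frac14=\frac94\cdot\frac19=\nu_{ky}\ell_k'$, exactly what it can carry without a queue, so $\ell_y=\ell_k$. The gap $\ell_v-\ell_s=(\frac18-\lambda)m$ grows until it equals $\tau_{sv}=1$, at $m_1=\frac8{1-8\lambda}$. Then the shortcut comes into use.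

\smallskip
\emph{Phase II: the shortcut $sv$ is used without a queue.} Now $\ell_v=\ell_s+1=\lambda m+1$: the node $v$ sees the inflow rate. Still $\ell_w=\frac14m$. The edge $yv$ carries $2\ell_v'=2\lambda$ per unit, the shortcut carries the rest $\frac14-2\lambda$ of what $vw$ needs, and this fits without a queue if $\frac14-2\lambda\le\lambda$, i.e.\ $u_0\le12$. From $9\ell_k'=\frac34+2\lambda$ we see that $ky$ can carry $\frac94\ell_k'=\frac3{16}+\frac\lambda2\ge2\lambda$, so it still has no queue and $\ell_y=\ell_k$. The gap $\ell_w-\ell_v=(\frac14-\lambda)m-1$ reaches $\tau_{pw}=4$ at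
\[
m_2=\frac{20}{1-4\lambda},
\]
and the detour opens. A slower inflow makes $\ell_v$ larger, so this gap reaches $4$ later: \emph{$m_2$ is increasing in $\lambda$.}

\smallskip
\emph{Phase III: the detour $v\to p\to w$ is used without a queue.} Now $\ell_w=\ell_v+4$, and the shortcut queues, so $x_{sv}'=\ell_v'$. Let the detour carry $\xi$ per unit. Then $3\ell_v'=\ell_w'+\xi$ at $v$ and $4\ell_w'+\xi=1$ at $w$, which gives $\ell_v'=\ell_w'=\frac16$ and $\xi=\frac13$. The label of $v$ now rises at slope $\frac16>\lambda$, so the shortcut indeed queues, and $yv$ draws $2\ell_v'=\frac13$ instead of $2\lambda$. This is more than $ky$ can carry: from $9\ell_k'=\frac12+\frac13$ we get $\ell_k'=\frac5{54}$, and $\frac94\cdot\frac5{54}=\frac5{24}<\frac13$. So $ky$ queues, and $\frac94\ell_y'=\frac13$ gives $\ell_y'=\frac4{27}$. The queue on $sk$ keeps growing because $\frac5{54}>\lambda$; here the lower limit $\frac{54}5$ for $u_0$ is used.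

\smallskip
\emph{The reversal at $y$.} As long as $yt$ is unused, $x_{sk}=x_{kw}+x_{yv}$, so \eqref{eq:always} gives $9\ell_k=3\ell_w+2\ell_v$. At $m=m_2$ we have $\ell_w=\frac14m_2$ and $\ell_v=\frac14m_2-4$, and still $\ell_y=\ell_k$. Hence
\begin{equation}\label{eq:line}
\ell_y(m_2)=\tfrac5{36}\,m_2-\tfrac89 .
\end{equation}
When $\lambda$ varies, the point $(m_2,\ell_y(m_2))$ moves on a fixed line of slope $\frac5{36}=\frac{15}{108}$. From that point on, $\ell_y$ rises with slope $\frac4{27}=\frac{16}{108}$, which is steeper. So \emph{the later the detour opens, the smaller is $\ell_y(m)$ afterwards.} Explicitly, in phase III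
\[
\ell_k=\tfrac5{54}m+\tfrac5{108}m_2-\tfrac89,\quad
\ell_v=\tfrac16m+\tfrac1{12}m_2-4,\quad
\ell_w=\tfrac16m+\tfrac1{12}m_2,\quad
\ell_y=\tfrac4{27}m-\tfrac1{108}m_2-\tfrac89 .
\]
At a fixed $m$ that lies in phase III for two rates, the slower inflow (larger $m_2$) delays $s,k,v,p$ and $w$, leaves $\ell_t=m$ unchanged, and only $y$ is reached earlier.

\smallskip
\emph{Phase IV: the second exit $yt$ is used.} To turn the advantage at $y$ into one at $t$, we attach a long edge $yt$ of small capacity. It opens when $\ell_t-\ell_y=\frac{23}{27}m+\frac89+\frac{m_2}{108}$ equals $30$, i.e.\ at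
\[
m_3=\tfrac{27}{23}\Bigl(\tfrac{262}9-\tfrac{m_2}{108}\Bigr)=\tfrac1{23}\Bigl(786-\tfrac{m_2}4\Bigr),
\]
which is \emph{decreasing} in $m_2$. Now both exits queue: $\ell_t'+\frac1{24}\ell_t'=1$, so $\ell_t'=\frac{24}{25}$. The slower inflow reaches this better slope earlier and stays ahead forever.

\smallskip
For the rates $12$ and $11$ the breakpoints are as follows.
\[
\begin{array}{c|ccc}
u_0 & m_1 & m_2 & m_3\\\hline
12 & 24 & 30 & \frac{1557}{46}\approx33.848\\[2pt]
11 & \frac{88}3\approx29.33 & \frac{220}7\approx31.43 & \frac{5447}{161}\approx33.832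
\end{array}
\]
Between $m=30$ and $m=\frac{220}7$ the fast inflow sends the share $\frac13$ of its particles into $ky$, while the slow one sends only $2\lambda=\frac2{11}$. The fast inflow thus builds a queue in front of $y$ that the slow one has not yet begun to build; once both are in phase III, its label at $y$ is larger by $\frac1{108}\bigl(\frac{220}7-30\bigr)=\frac5{378}$.

\section{A family of networks}\label{sec:family}

The graph of Figure~\ref{fig:G} stays fixed. The parameters are real numbers $N>1$, $a>0$, $b>2$, $c\ge a+1$, $h>1$, $H>0$, and we put $n=N+1+a$. (The types N, U, Q of Lemma~\ref{lem:verify} are set upright; the italic $N$ and $U$ below are numbers.) The data are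
\[
\begin{array}{c|cccccccccc}
e & sk & kw & ky & yv & vw & vp & pw & sv & wt & yt\\\hline
\tau_e & 0&0&0&0&0&0&h&1&0&H\\
\nu_e & bN&N-1&b&2&1&c&c&a&1&\frac{b-2}n
\end{array}
\]
Theorem~\ref{thm:one} is the case $N=4$, $a=1$, $b=\frac94$, $c=3$, $h=4$, $H=30$, in which $n=6$. The rates considered are those in $(L,U]$, where
\[
L=\frac{bNn}{N+1},\qquad U=(2+a)N .
\]
For a rate $r=1/\lambda$ in this interval put
\[
m_1=\frac{2N}{1-2N\lambda},\qquad m_2=\frac{(1+h)N}{1-N\lambda},\qquad
\delta=\frac2{bn}-\frac{N+1}{bN^2}=\frac{2N^2-(N+1)n}{bN^2n},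
\]
\begin{equation}\label{eq:m3}
m_3=\Bigl(1-\frac2{bn}\Bigr)^{-1}\Bigl(H-\frac{2h}{bN}-\delta m_2\Bigr).
\end{equation}

\begin{proposition}\label{prop:family}
Assume
\begin{itemize}
\item[\textup{(A)}] $2N^2>(N+1)n$;
\item[\textup{(B)}] $L\ge \dfrac{2Nh}{h-1}$;
\item[\textup{(C)}] $\dfrac{(1+h)(2+a)}{1+a}>\dfrac{h(bN-2)}{bN-N-1}$;
\item[\textup{(D)}] $\Bigl(1-\dfrac{N+1}{bN^2}\Bigr)\dfrac{(1+h)NL}{L-N}+\dfrac{2h}{bN}\le H$.
\end{itemize}
Then for every rate $r\in(L,U]$ we have $m_1<m_2<m_3$ and
\[
T_r(M)=\begin{cases}M&\text{if }M\le m_3,\\[2pt] \dfrac{nM+(b-2)m_3}{n+b-2}&\text{if }M\ge m_3,\end{cases}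
\]
and $m_3=m_3(r)$ is strictly increasing in $r\in(L,U]$.
\end{proposition}

Condition (A) is the reversal: it says $\delta>0$, which is the comparison $\frac{16}{108}>\frac{15}{108}$ of Section~\ref{sec:mechanism}. Conditions (B) and (D) put the openings of the shortcut, the detour and the second exit in the right order. Condition (C) keeps a queue on $yv$. The bound $r\le U$ keeps the shortcut free of a queue in phase II, and $r>L$ keeps the queue on $sk$ growing in phase III. The capacity of $yt$ is chosen so that $\ell_y'=\ell_v'$ in phase IV.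

\begin{proof}
\emph{Preliminaries.} Every edge goes forward in the order $s,k,y,v,p,w,t$, so $G$ is acyclic; the path $s\to k\to y\to v\to p\to w\to t$ shows that every node is reachable from $s$ and reaches $t$. Since $n>N+1$, $b>2$ and $bN>2N>N+1$, we have
\begin{equation}\label{eq:lambda}
\frac1{(2+a)N}\le\lambda<\frac1L=\frac{N+1}{bNn}<\min\Bigl\{\frac1{bN},\,\frac1n\Bigr\},\qquad \frac1{bN}<\frac1{2N}.
\end{equation}
In particular $2N\lambda<1$ and $L>n>N$, so $m_1,m_2$ and the quantity in (D) are well defined; and $1-\frac2{bn}>0$. By definition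
\begin{equation}\label{eq:m12}
\Bigl(\frac1{2N}-\lambda\Bigr)m_1=1,\qquad\Bigl(\frac1N-\lambda\Bigr)m_2=1+h .
\end{equation}
Therefore $\bigl(\frac1N-\lambda\bigr)m_1=1+\frac{m_1}{2N}$, and $m_1<m_2$ is equivalent to $\frac{m_1}{2N}=\frac1{1-2N\lambda}<h$, i.e.\ to $\lambda<\frac{h-1}{2Nh}$. This follows from (B) and $\lambda<1/L$.

\emph{Labels and flows.} Let all labels and all $x_e$ be $0$ at $m=0$, let $\ell_s=\lambda m$ and $\ell_p=\ell_v$ throughout, and let the slopes in the four phases
\[
\text{I}=[0,m_1],\quad\text{II}=[m_1,m_2],\quad\text{III}=[m_2,m_3],\quad\text{IV}=[m_3,\infty)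
\]
be as follows, where $\kappa=\frac1{bN}\bigl(1-\frac1N+2\lambda\bigr)$. That $m_2<m_3$ is shown below.
\[
\begin{array}{l|ccccc}
 & \ell_k' & \ell_y' & \ell_v' & \ell_w' & \ell_t'\\\hline
\text{I} & \frac1{bN} & \frac1{bN} & \frac1{2N} & \frac1N & 1\rule{0pt}{11pt}\\[3pt]
\text{II} & \kappa & \kappa & \lambda & \frac1N & 1\\[3pt]
\text{III} & \frac{N+1}{bNn} & \frac2{bn} & \frac1n & \frac1n & 1\\[3pt]
\text{IV, times }(n+b-2) & \frac{N+b-1}{bN} & 1 & 1 & 1 & n
\end{array}
\]
\[
\begin{array}{l|ccccccccc}
x_e' & sk & sv & kw & ky & yv & vw & vp,\,pw & wt & yt\\\hline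
\text{I} & 1 & 0 & \frac{N-1}N & \frac1N & \frac1N & \frac1N & 0 & 1 & 0\rule{0pt}{11pt}\\[3pt]
\text{II} & 1-\frac1N+2\lambda & \frac1N-2\lambda & \frac{N-1}N & 2\lambda & 2\lambda & \frac1N & 0 & 1 & 0\\[3pt]
\text{III, times }n & N+1 & a & N-1 & 2 & 2 & 1 & a+1 & n & 0\\[3pt]
\text{IV, times }(n+b-2) & N+b-1 & a & N-1 & b & 2 & 1 & a+1 & n & b-2
\end{array}
\]
All entries are nonnegative; for $sv$ in II this is $2N\lambda<1$. Each row is a flow of value $1$. At $s$: $1$; $1$; $N+1+a=n$; $N+b-1+a=n+b-2$. At $k$ the value on $sk$ is the sum of those on $kw$ and $ky$. At $y$: the values on $ky$ and $yv$ agree in I--III, and in IV, where $yt$ is used, $b=2+(b-2)$. At $v$: in I and II both sides are $\frac1N$; in III and IV, $a+2=1+(a+1)$. At $w$: in I and II, $\frac{N-1}N+\frac1N=1$; in III and IV, $(N-1)+1+(a+1)=n$. At $t$, in IV, $n+(b-2)$.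

\emph{Values at the breakpoints.} By \eqref{eq:m12}, $\ell_v-\ell_s=1$ at $m_1$, so
\begin{equation}\label{eq:phaseII}
\ell_v=\lambda m+1\quad\text{in phase II},\qquad \ell_w(m_2)-\ell_v(m_2)=\Bigl(\frac1N-\lambda\Bigr)m_2-1=h .
\end{equation}
The table gives $bN\ell_k'=(N-1)\ell_w'+2\ell_v'$ in phases I and II, and $\ell_y=\ell_k$ there. With $\ell_w(m_2)=\frac{m_2}N$ and $\ell_v(m_2)=\frac{m_2}N-h$ this yields the analogue of \eqref{eq:line},
\begin{equation}\label{eq:ym2}
\ell_y(m_2)=\frac1{bN}\Bigl((N-1)\frac{m_2}N+2\frac{m_2}N-2h\Bigr)=\frac{N+1}{bN^2}\,m_2-\frac{2h}{bN}.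
\end{equation}
Adding slope $\frac2{bn}$, we get on phase III
\begin{equation}\label{eq:gap}
\ell_y=\frac2{bn}\,m-\delta m_2-\frac{2h}{bN},\qquad
\ell_t-\ell_y=\Bigl(1-\frac2{bn}\Bigr)m+\delta m_2+\frac{2h}{bN}.
\end{equation}
The last expression is strictly increasing in $m$, and by \eqref{eq:m3} it equals $H$ exactly at $m=m_3$. So $m_2<m_3$ holds if its value at $m_2$, which is $\bigl(1-\frac{N+1}{bN^2}\bigr)m_2+\frac{2h}{bN}$, is less than $H$. Since $\lambda<1/L$, we have $m_2<\frac{(1+h)NL}{L-N}$. As $\frac{N+1}{bN^2}<1$, the claim follows from (D).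

\emph{Types.} We claim that the edges have these types in the sense of Lemma~\ref{lem:verify}:
\[
\begin{array}{c|cccccc}
 & sk,kw,yv,vw,wt & vp & ky & sv & pw & yt\\\hline
\text{I} & \text{Q} & \text{U} & \text{U} & \text{N} & \text{N} & \text{N}\\
\text{II} & \text{Q} & \text{U} & \text{U} & \text{U} & \text{N} & \text{N}\\
\text{III} & \text{Q} & \text{U} & \text{Q} & \text{Q} & \text{U} & \text{N}\\
\text{IV} & \text{Q} & \text{U} & \text{Q} & \text{Q} & \text{U} & \text{Q}
\end{array}
\]
Every node other than $s$ then always has an incoming edge of type U or Q: $sk,ky,yv,vp,kw,wt$ for $k,y,v,p,w,t$. The equations $x_e'=\nu_e\ell_w'$ for type Q can be read off from the two tables: multiply the column of the head of $e$ by $\nu_e$. For $yt$ in phase IV, $\frac{b-2}n\cdot n=b-2$. It remains to check the inequalities between labels and the capacity bounds for type U.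

\begin{itemize}
\item[$sk$:] We show $\ell_k'>\lambda$ in all phases. In I and III this is \eqref{eq:lambda}. In II, $r\le U$ gives $\frac1N-2\lambda\le a\lambda<\frac an$, so $\kappa>\frac1{bN}\bigl(1-\frac an\bigr)=\frac{N+1}{bNn}>\lambda$. In IV, $\frac{N+b-1}{n+b-2}=\frac{N+1+(b-2)}{n+(b-2)}>\frac{N+1}n$, as $n>N+1$; so $\ell_k'>\frac{N+1}{bNn}>\lambda$.
\item[$kw$:] We show $\ell_w'>\ell_k'$ in all phases. In I and II, $\ell_k'\le\frac1{bN}<\frac1N$, where $\kappa\le\frac1{bN}$ because $2\lambda\le\frac1N$. In III use $N+1<bN$, and in IV use $N+b-1<bN$, that is, $N-1<b(N-1)$.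
\item[$ky$:] In I and II, $\ell_y=\ell_k$. The capacity bound is $\frac1N\le b\cdot\frac1{bN}$ in I. In II it is $2\lambda\le b\kappa=\frac1N\bigl(1-\frac1N\bigr)+\frac{2\lambda}N$, i.e.\ $2\lambda\bigl(1-\frac1N\bigr)\le\frac1N\bigl(1-\frac1N\bigr)$, which holds since $\lambda\le\frac1{2N}$. From $m_2$ on, $\ell_y-\ell_k$ increases: in III because $2N>N+1$, in IV because $bN>N+b-1$.
\item[$yv$:] The difference $\ell_v-\ell_y$ increases in I, as $\frac1{2N}>\frac1{bN}$. At $m_2$, \eqref{eq:phaseII} and \eqref{eq:ym2} give
\[
\ell_v(m_2)-\ell_y(m_2)=\frac{m_2}N\Bigl(1-\frac{N+1}{bN}\Bigr)-h\Bigl(1-\frac2{bN}\Bigr),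
\]
which is positive if and only if $\frac{m_2}N>\frac{h(bN-2)}{bN-N-1}$. Since $N\lambda\ge\frac1{2+a}$, we have $\frac{m_2}N=\frac{1+h}{1-N\lambda}\ge\frac{(1+h)(2+a)}{1+a}$, and (C) applies. Being linear in II and positive at both ends, the difference is positive there. In III it increases, as $\frac1n>\frac2{bn}$; in IV it is constant.
\item[$vw$:] The difference $\ell_w-\ell_v$ is increasing in I and II, as $\frac1N>\frac1{2N}>\lambda$, and it equals $h$ from $m_2$ on by \eqref{eq:phaseII}.
\item[$vp$:] $\ell_p=\ell_v$, and the flow is $0$ in I and II and $(a+1)\ell_v'\le c\,\ell_v'$ in III and IV.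
\item[$pw$:] In I and II, $\ell_w-\ell_p=\ell_w-\ell_v\le h$ by the item $vw$. In III and IV, $\ell_w=\ell_p+h$, and the flow bound is that of $vp$.
\item[$sv$:] In I, $\ell_v-\ell_s=\bigl(\frac1{2N}-\lambda\bigr)m\le1$. In II, $\ell_v=\ell_s+1$ and $0\le\frac1N-2\lambda\le a\lambda=\nu_{sv}\ell_s'$, since $\frac1{(2+a)N}\le\lambda\le\frac1{2N}$. From $m_2$ on, $\ell_v-\ell_s$ increases: in III, $\frac1n>\lambda$ by \eqref{eq:lambda}; in IV, $\ell_v'=\ell_w'>\ell_k'>\lambda$ by the items $kw$ and $sk$.
\item[$wt$:] $\ell_t'\ge\ell_w'$ in all phases, as $N>1$ and $n>1$.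
\item[$yt$:] In I--III, $\ell_y'<1=\ell_t'$, so $\ell_t-\ell_y$ increases; it equals $H$ at $m_3$ by \eqref{eq:gap}. In IV it increases further, as $n>1$.
\end{itemize}

Thus Lemma~\ref{lem:verify} applies, and $T_r(M)=\ell_t(M)$, which is $M$ for $M\le m_3$ and $m_3+\frac n{n+b-2}(M-m_3)$ for $M\ge m_3$. Finally, $m_2$ is strictly increasing in $\lambda$, hence strictly decreasing in $r$; and by \eqref{eq:m3}, where $1-\frac2{bn}>0$ and $\delta>0$ by (A), $m_3$ is strictly decreasing in $m_2$. So $m_3$ is strictly increasing in $r$.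
\end{proof}

\section{Proofs of Theorems~\ref{thm:one} and~\ref{thm:two}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Take $N=4$, $a=1$, $b=\frac94$, $c=3$, $h=4$, $H=30$. Then $n=6$, $\nu_{yt}=\frac{1/4}6=\frac1{24}$, and the network is the one in the theorem. Further $L=\frac{9\cdot6}5=\frac{54}5$ and $U=12$. The hypotheses of Proposition~\ref{prop:family} hold: (A) reads $32>30$; (B) reads $\frac{54}5\ge\frac{32}3$; (C) reads $\frac{15}2>\frac{4\cdot7}4=7$; and in (D) we have $\frac{(1+h)NL}{L-N}=\frac{20\cdot54}{34}=\frac{540}{17}$, so the left-hand side is $\frac{31}{36}\cdot\frac{540}{17}+\frac89=\frac{465}{17}+\frac89=\frac{4321}{153}<30$.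

Here $\frac2{bn}=\frac4{27}$, $\frac{2h}{bN}=\frac89$, $\delta=\frac2{216}=\frac1{108}$ and $m_2=\frac{20u_0}{u_0-4}$, so
\[
m_3=\frac{27}{23}\Bigl(30-\frac89-\frac{m_2}{108}\Bigr)=\frac1{23}\Bigl(786-\frac{m_2}4\Bigr)=\frac1{23}\Bigl(786-\frac{5u_0}{u_0-4}\Bigr),
\]
and for $M\ge m_3$ the proposition gives $T_{u_0}(M)=\bigl(6M+\frac14m_3\bigr)\big/\frac{25}4=\frac{24}{25}M+\frac1{25}m_3$.

Let $\frac{54}5<u'<u\le12$. By the proposition, $m_3(u')<m_3(u)$. If $m_3(u')<M\le m_3(u)$, then $T_{u'}(M)=M-\frac1{25}(M-m_3(u'))<M=T_u(M)$. If $M\ge m_3(u)$, then $T_u(M)-T_{u'}(M)=\frac1{25}(m_3(u)-m_3(u'))>0$.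

For $u=12$ and $u'=11$ we have $\frac{5u}{u-4}=\frac{15}2$ and $\frac{5u'}{u'-4}=\frac{55}7$. So $m_3(12)=\frac{1557}{46}$, $m_3(11)=\frac{5447}{161}$, and $m_3(12)-m_3(11)=\frac1{23}\bigl(\frac{55}7-\frac{15}2\bigr)=\frac5{322}$. Dividing by $25$ gives $\frac1{1610}$.
\end{proof}

For Theorem~\ref{thm:two} we need $U/L=\frac{(2+a)(N+1)}{bn}$ to be large; the interval $(L,U]$ can then be moved over $[u',u]$ by scaling. For large $N$ this ratio is close to $\frac{2+a}b$, so we want a wide shortcut; then $N$ has to be large compared with $a$ for (A) to hold.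

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Multiply all capacities and the inflow rate by $\gamma>0$. Then multiplying all flow rates by $\gamma$ turns equilibria into equilibria: queues are multiplied by $\gamma$, and waiting times and exit times are unchanged. Writing $T^\gamma$ for the arrival times in the scaled network, we get $T^\gamma_{\gamma r}(\gamma M)=T_r(M)$.

Let $R=u/u'>1$. Put $a=4R$, $b=4$, $h=2$, $c=a+1$, $H=4N$, and choose $N\ge2$ so large that
\[
2N^2>(N+1)n\qquad\text{and}\qquad\frac{(2+a)(N+1)}{4n}>R,\qquad\text{where } n=N+1+a .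
\]
This is possible: as $N\to\infty$, the ratio of the two sides of the first inequality tends to $2$, and the left side of the second tends to $\frac{2+4R}4>R$. We check the hypotheses of Proposition~\ref{prop:family}. Condition (A) is the first inequality. Here $L=\frac{4Nn}{N+1}>4N=\frac{2Nh}{h-1}$, so (B) holds. The left side of (C) is $\frac{3(2+a)}{1+a}>3$, and the right side is $\frac{8N-4}{3N-1}<3$ because $8N-4<9N-3$. For (D), put $\bar m=\frac{3NL}{L-N}$. From $L>4N$ we get $3N<\bar m<4N$, so the left side of (D) is
\[
\bar m-\frac{N+1}{4N^2}\,\bar m+\frac1N<4N-\frac{3(N+1)}{4N}+\frac1N=4N-\frac{3N-1}{4N}<4N=H .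
\]

By the second inequality, $U/L>R$. Scale by $\gamma=u/U$. Then $\gamma U=u$ and $\gamma L<u/R=u'$, so $[u',u]\subset(\gamma L,\gamma U]$. By the proposition, for every $M\ge m_3(U)$ and every $r\in(L,U]$ we have $M\ge m_3(r)$ and $T_r(M)=\frac{nM+2m_3(r)}{n+2}$, which is strictly increasing in $r$. Hence in the scaled network $r\mapsto T_r^\gamma(M)$ is strictly increasing on $[u',u]$ for every $M\ge M_0=\gamma\, m_3(U)$.
\end{proof}

\section{Chains of bundles of parallel edges}\label{sec:chain}

In the counterexample, the two inflows send different shares of flow through $y$, and this is what lets the labels there cross. When all flow passes through every node, this cannot happen, and labels can be compared node by node.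

\begin{proof}[Proof of Proposition~\ref{prop:chain}]
We use two standard facts about dynamic equilibria, see \cite{CCL}: the labels are locally absolutely continuous, and with $x_e(m)=F_e^+(\ell_v(m))$ one has $F_e^-(\ell_w(m))=x_e(m)$ for every edge $e=(v,w)$. We claim that for almost every $m$ and every $e=(v,w)$,
\begin{itemize}
\item[(1)] $x_e'\le\nu_e\ell_w'$;
\item[(2)] $x_e'>0$ only if $\ell_w-\ell_v\ge\tau_e$;
\item[(3)] $x_e'=\nu_e\ell_w'$ if $\ell_w-\ell_v>\tau_e$.
\end{itemize}
Flow leaves $e$ at rate at most $\nu_e$, so $F_e^-$ is Lipschitz with constant $\nu_e$. As $\ell_w$ is nondecreasing, this gives (1), and also that $x_e=F_e^-\circ\ell_w$ is locally absolutely continuous. If $\ell_w(m)<\ell_v(m)+\tau_e$, the same holds near $m$, so there $\ell_w<D_e(\ell_v)$, no flow enters $e$, and $x_e$ is constant near $m$; this is (2). For (3), suppose $m>0$ and $\ell_w(m)-\ell_v(m)>\tau_e$. Since $\ell_w\le D_e(\ell_v)$, we have $z_e(\ell_v(m))/\nu_e\ge\ell_w(m)-\ell_v(m)-\tau_e$, and as the queue decreases at rate at most $\nu_e$, it is positive during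 $[\ell_v(m),\ell_w(m)-\tau_e)$. So $F_e^-$ has slope $\nu_e$ on $[\ell_v(m)+\tau_e,\ell_w(m)]$. For $m^-<m$ close to $m$, the time $\ell_w(m^-)$ lies in this interval by continuity, and $x_e(m)-x_e(m^-)=\nu_e(\ell_w(m)-\ell_w(m^-))$. Dividing by $m-m^-$ gives (3) wherever both derivatives exist.

On each bundle $\sum_ex_e(m)=m$: for the first bundle because $s$ has emitted $m$ units at time $\ell_s(m)$, and from one bundle to the next by $F_e^-(\ell_{v_i}(m))=x_e(m)$ and conservation at $v_i$. In particular $\sum_ex_e'=1$ on each bundle, and $x_e(0)=0$. Hence $z_e(\ell_v(0))\le F_e^+(\ell_v(0))=0$: particle $0$ meets no queue, and $\ell_{v_i}(0)$ does not depend on the inflow rate.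

Let $u'<u$, and mark the quantities for the rate $u'$ by a tilde. We show $\ell_{v_i}\le\tilde\ell_{v_i}$ by induction on $i$; the case $i=h$ is Conjecture~\ref{conj}. For $i=0$ this is $m/u\le m/u'$. For the step write $\alpha=\ell_{v_{i-1}}$, $\beta=\ell_{v_i}$, so $\alpha\le\tilde\alpha$ and $\beta(0)=\tilde\beta(0)$. Suppose $\beta(m)>\tilde\beta(m)$ for some $m$. Then there is $m_0<m$ with $\beta(m_0)=\tilde\beta(m_0)$ and $\beta>\tilde\beta$ on $(m_0,m]$. On $(m_0,m]$ we have
\[
\Delta=\beta-\alpha>\tilde\beta-\tilde\alpha=\tilde\Delta .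
\]
At almost every point of $(m_0,m]$ let $C=\sum_{\tau_e\le\tilde\Delta}\nu_e$, the sum over the edges of the bundle from $v_{i-1}$ to $v_i$. By (1) and (2) for the rate $u'$, $1=\sum_e\tilde x_e'\le C\,\tilde\beta'$; in particular $C>0$. By (3) for the rate $u$, and because $\tau_e\le\tilde\Delta$ implies $\tau_e<\Delta$,
\[
1=\sum_ex_e'\ge \beta'\sum_{\tau_e<\Delta}\nu_e\ge \beta'\,C .
\]
So $\beta'\le\frac1C\le\tilde\beta'$ almost everywhere on $(m_0,m)$. Integrating, $\beta(m)-\tilde\beta(m)\le \beta(m_0)-\tilde\beta(m_0)=0$, a contradiction.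
\end{proof}

\begin{remark}
The comparison of $\beta'$ with $\tilde\beta'$ rests on $\sum_ex_e'=\sum_e\tilde x_e'=1$: the two systems push the same amount of flow per particle through each bundle. In the network of Theorem~\ref{thm:one} the corresponding equality fails at $ky$, the only edge into $y$: for $30<m<\frac{220}7$ the rates $12$ and $11$ give $x_{ky}'=\frac13$ and $\frac2{11}$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{CCL} Cominetti, Correa, Larr\'e, \emph{Dynamic equilibria in fluid queueing networks}, Oper.\ Res.\ 63 (2015).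
\bibitem{PoA} \emph{On the Price of Anarchy for flows over time}, \texttt{https://www.dii.uchile.cl/\~{}jcorrea/papers/Conferences/CCO2019.pdf}.
\end{thebibliography}

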